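# Symmetric Cauchy noise with a bounded Borel drift: existence and uniqueness in law

## 1. A bet against uniqueness when the drift jumps

A particle moves on the line. A velocity field $a(x)$, bounded and Borel but otherwise arbitrary, carries it along, and a symmetric Cauchy process $l(t)$ kicks it around:
$$dx(t)=dl(t)+a(x(t))\,dt. \qquad (1)$$
Is there a solution from every starting point, and is its law determined by the starting point?

The first guess is: no, not if $a$ is large and jumps. Two observations support it.

The first is scaling. If $E e^{i\xi l(t)}=e^{-ct|\xi|}$, then $l(rt)/r$ has the same exponent, since $rt\,|\xi/r|=t|\xi|$. Put $x_r(t)=x(rt)/r$. Then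
$$x_r(t)=\frac{x(0)}r+\frac{l(rt)}r+\frac1r\int_0^{rt}a(x(u))\,du=x_r(0)+\frac{l(rt)}r+\int_0^t a(r\,x_r(s))\,ds ,$$
so $x_r$ solves the same equation with drift $a(r\,\cdot)$. Zooming in ($r\downarrow0$) leaves the noise and the size of the drift unchanged, so neither wins on small scales. If $a$ is continuous, zooming in at a point makes the drift nearly constant, and a constant drift is harmless. If $a(x)=\pm K\operatorname{sgn}x$, zooming at $0$ changes nothing at all.

The second is what a jump does without noise. The equation $x'=\operatorname{sgn}x$, $x(0)=0$, has the solutions $t$ and $-t$. If $a=-1$ on $[0,\infty)$ and $a=1$ on $(-\infty,0)$, then $x'=a(x)$, $x(0)=0$ has no solution: $(x^2)'=2xa(x)=-2|x|$ forces $x\equiv0$, and then $x'=a(0)=-1\ne0$. A noise that does not dominate the drift might leave both pathologies in place once $K$ is large.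

We test the guess.

*Constant drift.* If $a\equiv b$, then $x(t)=x(0)+l(t)+bt$, whatever the size of $b$. The law is determined.

*Lipschitz drift.* The function $A(t)=x(t)-x(0)-l(t)$ solves $A'(t)=a(x(0)+l(t)+A(t))$, $A(0)=0$, for a.e. $t$. For each path of $l$, Picard iteration gives exactly one such $A$. So $x$ is a fixed functional of $x(0)$ and $l$, and its law is determined, again for every size of $a$.

*The step $a=-K\operatorname{sgn}x$.* Let $x,x'$ be solutions with the same start and the *same* $l$. Then $D=x-x'$ is absolutely continuous, $D(0)=0$, and $(D^2)'=2D\,(a(x)-a(x'))\le0$ because $a$ is nonincreasing. Hence $D\equiv0$. So this jump does no harm to solutions with a common noise. For $a=+K\operatorname{sgn}x$ the sign is reversed and the argument says nothing.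

A fourth test, on the time that a solution spends at a jump point, needs the precise definition of a solution. It too will go against the bet.

## 2. Solutions with a prescribed exponent, and the time spent at a point

**Definition (Lévy process, exponent).** A *Lévy process* has stationary independent increments, right-continuous paths with left limits (càdlàg paths), and $l(0)=0$. Its exponent $\psi$ is given by $Ee^{i\xi l(t)}=e^{t\psi(\xi)}$. It is a *symmetric Cauchy process* if $\psi(\xi)=-c|\xi|$ with $c>0$; then $l(t)$ has density $\frac1\pi\frac{ct}{r^2+(ct)^2}$ for $t>0$.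

**Definition (solution).** Only $\psi$ and $a$ are prescribed. A *solution* of (1) is a filtered probability space $(\Omega,\mathcal F,P;\mathcal F_t)$ with a process $x(t)$ on it such that:

- (i) there is a Lévy process $l(t)$ on this space, which is part of the solution, with
$$E\{e^{i\xi(l(t)-l(s))}\mid\mathcal F_s\}=e^{(t-s)\psi(\xi)},\qquad 0\le s<t,\ \xi\in\mathbb R; \qquad (2)$$
- (ii) $x(t)$ and $l(t)$ are $\mathcal F_t$-measurable for each $t\ge0$;
- (iii) with probability $1$,
$$x(t)=x(0)+l(t)+\int_0^ta(x(s))\,ds. \qquad (3)$$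

**Definition (unique solution).** Equation (1) *has a unique solution* if for each $x\in\mathbb R$ there is a solution with $x(0)=x$, and any two solutions with $x(0)=x$ and the same $\psi$ have the same law of $x(\cdot)$, even if they live on different spaces with different processes $l$.

For the symmetric Cauchy process, two results are recorded with the problem: (a) (1) has a unique solution if $\sup|a|$ is small enough (Tsuchiya); (b) (1) has a unique solution if $a$ is bounded and continuous. The theorem of this lecture removes both conditions.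

**Theorem A.** Let $\psi(\xi)=-c|\xi|$, $c>0$. For every bounded Borel $a$ and every $x\in\mathbb R$, (1) has a solution with $x(0)=x$, and any two such solutions (on possibly different filtered spaces, with different underlying Lévy processes) have the same law.

So the bet is lost: the answer is yes.

**Standing reductions.**

*All times at once.* We take (3) to hold a.s. simultaneously for all $t$, so $x(\cdot)$ is a.s. càdlàg. If (3) is only required a.s. for each fixed $t$ (with $x$ measurable), let $\bar x(t)$ be its right side. Then $\bar x(t)=x(t)$ a.s. for each $t$. By Fubini, a.s. $\bar x(s)=x(s)$ for a.e. $s$, hence $\int_0^ta(\bar x)\,ds=\int_0^ta(x)\,ds$. So $\bar x$ is a solution in the stronger sense, after completing the filtration, with the same finite-dimensional laws.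

*Filtration.* We may replace $\mathcal F_t$ by its usual augmentation. Completion is harmless. If $B\in\mathcal F_{s+}$ and $0<\delta<t-s$, then $B\in\mathcal F_{s+\delta}$ and $E[e^{i\xi(l(t)-l(s+\delta))}1_B]=e^{(t-s-\delta)\psi(\xi)}P(B)$; let $\delta\downarrow0$ and use right continuity. Iterating (2) over successive times shows that the process $l(s+\cdot)-l(s)$ is independent of $\mathcal F_s$.

*Scale.* If $(x,l,\mathcal F_t)$ is a solution for $(-c|\xi|,a)$, then $x(t/c)=x(0)+l(t/c)+\int_0^t\frac1c\,a(x(u/c))\,du$, so $(x(t/c),l(t/c),\mathcal F_{t/c})$ is a solution for $(-|\xi|,a/c)$; and conversely. So from now on $\psi(\xi)=-|\xi|$. Fix $K>0$ with $|a|\le K$ everywhere, and put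
$$\kappa=\arctan K\in(0,\pi/2).$$
"A solution with initial law $\nu$" means that the $\mathcal F_0$-measurable variable $x(0)$ has law $\nu$.

Now the fourth test: how long can a solution sit at a jump point of $a$?

**Lemma 1 (no atoms).** For every solution (any initial law), $P(x(t)=y)=0$ for all $t>0$ and $y\in\mathbb R$.

*Proof.* Let $0<h<t$. We have $x(t)=x(t-h)+(l(t)-l(t-h))+\int_{t-h}^ta(x)\,ds$, and the integral is at most $Kh$ in absolute value. So on $\{x(t)=y\}$ the increment $l(t)-l(t-h)$ lies in the $\mathcal F_{t-h}$-measurable interval $[y-x(t-h)-Kh,\;y-x(t-h)+Kh]$. The increment is independent of $\mathcal F_{t-h}$ and Cauchy of scale $h$. Its density is symmetric and decreasing in $|r|$, so among intervals of length $2Kh$ the centered one is the most likely. Hence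
$$P(x(t)=y\mid\mathcal F_{t-h})\le P(|l(h)|\le Kh)=\tfrac2\pi\arctan K=\tfrac{2\kappa}\pi<1 .$$
A Lévy process has no fixed discontinuities, so $x(t)=x(t-)$ a.s., and $\{x(t)=y\}$ belongs up to null sets to $\sigma(\bigcup_{h}\mathcal F_{t-h})$. As $h\downarrow0$ along a sequence, martingale convergence gives $1_{\{x(t)=y\}}\le2\kappa/\pi<1$ a.s. So the indicator is $0$ a.s. $\square$

By Fubini a solution spends zero time at any fixed point. So no solution rests at $0$, and the value $a(0)$ at the jump plays no role. The two mechanisms that broke $x'=\pm\operatorname{sgn}x$ are gone, and no smallness of $K$ was needed.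

## 3. The resolvent measure and its half-plane transform

To control solutions that live on unrelated probability spaces we use only what the equation says about expectations. Let $x(\cdot)$ be a solution with drift $a$ and initial law $\nu$, and let $\lambda>0$.

**Definition (resolvent measure, transform).** The *resolvent measure* of the solution is
$$V(B)=E\int_0^\infty e^{-\lambda t}1_B(x(t))\,dt,\qquad V(\mathbb R)=\frac1\lambda ,$$
and its *transform* is $F(z)=\frac i\pi\int\frac{V(dt)}{z-t}$ for $z\in\mathbb H=\{\operatorname{Im}z>0\}$.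

For $\varepsilon>0$ put
$$P_\varepsilon(r)=\frac1\pi\frac{\varepsilon}{r^2+\varepsilon^2},\qquad Q_\varepsilon(r)=\frac1\pi\frac r{r^2+\varepsilon^2},\qquad N_\varepsilon(r)=\int_{-\infty}^rP_\varepsilon=\frac12+\frac1\pi\arctan\frac r\varepsilon .$$
Since $\frac i{r+i\varepsilon}=\frac{\varepsilon+ir}{r^2+\varepsilon^2}$, we have $P_\varepsilon(r)+iQ_\varepsilon(r)=\frac i\pi\frac1{r+i\varepsilon}$, and therefore
$$\operatorname{Re}F(s+i\varepsilon)=P_\varepsilon*V(s)>0,\qquad \operatorname{Im}F(s+i\varepsilon)=Q_\varepsilon*V(s). \qquad (4)$$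
So $F$ is analytic in $\mathbb H$ with values in the right half-plane. Throughout, $\arg$ is the principal argument.

**Example (constant drift).** Let $a\equiv K$, $x(0)=0$. Then $x(t)$ has density $P_t(r-Kt)$. For $z\in\mathbb H$ the function $r\mapsto1/(z-r)$ is bounded and analytic in the lower half-plane, so its Poisson integral at $Kt-it$ is $1/(z-Kt+it)$. Hence $F(z)=\frac i\pi\int_0^\infty\frac{e^{-\lambda t}dt}{z-Kt+it}$. At $z=i\varepsilon$,
$$\frac i{i(\varepsilon+t)-Kt}=\frac{(\varepsilon+t)-iKt}{(\varepsilon+t)^2+K^2t^2},$$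
whose argument lies in $(-\kappa,0]$. So $\arg F(i\varepsilon)\in[-\kappa,0]$: the drift $K$ tilts $F$ clockwise, by at most $\kappa$.

For a general drift the tilt is still bounded by $\kappa$, up to a bounded error.

**Lemma 2.** For all $s\in\mathbb R$, $\varepsilon>0$,
$$Q_\varepsilon*V+P_\varepsilon*(aV)=g_\varepsilon:=N_\varepsilon*\nu-\lambda N_\varepsilon*V,\qquad|g_\varepsilon|\le1. \qquad (5)$$
Consequently $\operatorname{Re}F>0$ and $|\operatorname{Im}F|\le K\operatorname{Re}F+1$ in $\mathbb H$, and $|\arg(F+A)|\le\kappa$ in $\mathbb H$ for every $A\ge1/K$.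

*Proof.* **Step 1: turn the stochastic equation into an identity for $V$.** Since $\int_{\mathbb R}(1-\cos u)u^{-2}du=\pi$, the process $l$ has Lévy measure $dz/(\pi z^2)$, with no Gaussian part and, by symmetry, no drift. For bounded $\varphi\in C^\infty$ with bounded derivatives put
$$\mathcal L\varphi(x)=\frac1\pi\int\big(\varphi(x+z)-\varphi(x)-z\varphi'(x)1_{|z|\le1}\big)\frac{dz}{z^2},$$
which is bounded and continuous. Because $l(s+\cdot)-l(s)$ is independent of $\mathcal F_s$, the jump measure of $l$ is a Poisson random measure relative to $(\mathcal F_t)$. By the Lévy–Itô decomposition $l$ is the compensated sum of its jumps of size at most $1$ plus the sum of its larger jumps. Itô's formula then gives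
$$\varphi(x(t))-\varphi(x(0))-\int_0^t(\mathcal L\varphi+a\varphi')(x(s))\,ds=\text{compensated Poisson integral of }\varphi(x_{s-}+z)-\varphi(x_{s-}).$$
(The compensator of the large jumps, $\frac1\pi\int_{|z|>1}(\varphi(x+z)-\varphi(x))z^{-2}dz$, is the corresponding part of $\mathcal L\varphi$.) The integrand is $O(1\wedge|z|)$ and $\int(1\wedge z^2)z^{-2}dz<\infty$, so the right side is an $L^2$-martingale started at $0$. Take expectations and integrate against $\lambda e^{-\lambda t}dt$, using $\int_0^\infty\lambda e^{-\lambda t}\int_0^tf(s)\,ds\,dt=\int_0^\infty e^{-\lambda s}f(s)\,ds$: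
$$\lambda\int\varphi\,dV=\int\varphi\,d\nu+\int(\mathcal L\varphi+a\varphi')\,dV. \qquad (6)$$

**Step 2: compute $\mathcal L$ on the test function $N_\varepsilon$.** For $a=0$ and $x(0)=x$, expectations of the same martingale at time $h$ give $P_h*\varphi-\varphi=\int_0^hP_u*\mathcal L\varphi\,du$. Since $\mathcal L\varphi$ is bounded and continuous, $P_u*\mathcal L\varphi\to\mathcal L\varphi$ pointwise as $u\downarrow0$. So $\mathcal L\varphi=\partial_h(P_h*\varphi)|_{h=0+}$. From $P_h*P_\varepsilon=P_{\varepsilon+h}$ we get $P_h*N_\varepsilon=N_{\varepsilon+h}$, hence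
$$\mathcal LN_\varepsilon(r)=\partial_\varepsilon N_\varepsilon(r)=\frac1\pi\,\frac{-r/\varepsilon^2}{1+r^2/\varepsilon^2}=-Q_\varepsilon(r).$$

**Step 3: insert $\varphi(t)=N_\varepsilon(s-t)$ into (6).** The operator $\mathcal L$ commutes with translations and, by $z\mapsto-z$, with reflection. So $\mathcal L\varphi(t)=-Q_\varepsilon(s-t)$, and $\varphi'(t)=-P_\varepsilon(s-t)$. Thus (6) reads $\lambda N_\varepsilon*V=N_\varepsilon*\nu-Q_\varepsilon*V-P_\varepsilon*(aV)$ at $s$, which is (5). Both $N_\varepsilon*\nu$ and $\lambda N_\varepsilon*V$ lie in $[0,1]$, so $|g_\varepsilon|\le1$.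

**Step 4: read off the sector.** By (4) and (5), $\operatorname{Im}F=g_\varepsilon-P_\varepsilon*(aV)$, and $|P_\varepsilon*(aV)|\le KP_\varepsilon*V=K\operatorname{Re}F$. So $|\operatorname{Im}F|\le K\operatorname{Re}F+1\le K(\operatorname{Re}F+A)$ if $A\ge1/K$. Since $\operatorname{Re}(F+A)>0$, this says $|\arg(F+A)|\le\arctan K=\kappa$. $\square$

Positivity of $V$ was used twice: for $\operatorname{Re}F>0$ and for $|P_\varepsilon*(aV)|\le K\operatorname{Re}F$.

## 4. Analytic functions with values in a sector

We need to know what a bound on the argument buys. Recall for $1<q<\infty$ that the Hardy space $H^q$ of the disc consists of the analytic $\Gamma$ with $\sup_{r<1}\int|\Gamma(re^{i\theta})|^q\frac{d\theta}{2\pi}<\infty$. Such a $\Gamma$ has nontangential limits a.e., is the Poisson integral of them, and, unless $\Gamma\equiv0$, the limits are nonzero a.e.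

For $G$ on $\mathbb H$, *boundary values* are $G(s)=\lim_{\varepsilon\downarrow0}G(s+i\varepsilon)$. "$G$ is the Poisson integral of its boundary values" means $G(s+i\varepsilon)=\int P_\varepsilon(s-t)G(t)\,dt$ with $G(\cdot)\in L^1(ds/(1+s^2))$.

**Example (what can go wrong).** Let $G(z)=i/z$. Its values have $|\arg G|<\pi/2$, and its boundary values $i/s$ have zero real part. But $\operatorname{Re}G(x+iy)=y/(x^2+y^2)>0$. So $G$ is not the Poisson integral of its boundary values: a point mass at $0$ is invisible on the boundary. The boundary argument of this $G$ is $\pm\pi/2$. An argument bound strictly below $\pi/2$ excludes this.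

**Lemma 3.** Let $0<\beta<\pi/2$, let $G$ be analytic and zero-free in $\mathbb H$ with $|\arg G|\le\beta$, and let $1<q<\pi/(2\beta)$. Then boundary values $G(s)$ exist for a.e. $s$,
$$\int|G(s)|^q\,\frac{ds}{\pi(1+s^2)}\le\frac{|G(i)|^q}{\cos q\beta}, \qquad (7)$$
and $G$ is the Poisson integral of its boundary values. If moreover $0\le\beta_0<\pi/2$ and for a.e. $s$ either $G(s)=0$ or $|\arg G(s)|\le\beta_0$, then $|\arg G|\le\beta_0$ in $\mathbb H$.

*Proof.* **Step 1: a positive harmonic majorant.** The function $G^q=\exp(q\log G)$ is analytic, and $h=\operatorname{Re}G^q=|G|^q\cos(q\arg G)$ is harmonic. Since $q\beta<\pi/2$, it is positive and $|G|^q\le h/\cos q\beta$.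

**Step 2: move to the disc.** Let $w=(z-i)/(z+i)$, which sends $i$ to $0$ and $\infty$ to $1$, and let $\Gamma$ be the transplant of $G$. By the mean value property for the transplant of $h$,
$$\int|\Gamma(re^{i\theta})|^q\frac{d\theta}{2\pi}\le\frac{h(i)}{\cos q\beta}\le\frac{|G(i)|^q}{\cos q\beta}\qquad(r<1).$$
So $\Gamma\in H^q$. It has nontangential limits a.e. and is their Poisson integral, and by Fatou's lemma the limits satisfy the same bound.

**Step 3: move back.** On the line, $w=e^{i\theta}$ with $\frac{dw}w=\frac{2i\,ds}{1+s^2}$, so $\frac{d\theta}{2\pi}=\frac{ds}{\pi(1+s^2)}$. This gives (7). The map is conformal at each $s\in\mathbb R$, so vertical approach to $s$ is nontangential approach in the disc. By conformal invariance of harmonic measure the Poisson integral in the disc becomes $\int P_\varepsilon(s-t)G(t)\,dt$. Finally $G(\cdot)\in L^q\subset L^1$ for the finite measure $ds/(1+s^2)$.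

**Step 4: the argument is controlled by the boundary.** The set $\{0\}\cup\{|\arg|\le\beta_0\}$ is a closed convex cone because $\beta_0<\pi/2$. Each $G(s+i\varepsilon)$ is the mean of the boundary values under the probability measure $P_\varepsilon(s-t)\,dt$, so it lies in the cone, and it is not $0$. $\square$

## 5. Every solution has an $L^q$ resolvent density

**Lemma 4.** (i) $V$ has a density $v\ge0$, and for every $1<q<\pi/(2\kappa)$
$$\int v(s)^q\frac{ds}{\pi(1+s^2)}\le\frac{\left(\frac1{\pi\lambda}+\frac1K\right)^q}{\cos q\kappa}. \qquad (8)$$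
(ii) Let $W(s)=\int_{-\infty}^sv$ and $g(s)=\nu((-\infty,s])-\lambda W(s)\in[-1,1]$. Then for a.e. $s$
$$F(s)=v(s)+i\,\big(g(s)-a(s)v(s)\big). \qquad (9)$$

*Proof.* **Step 1: identify the density.** By Lemma 2, Lemma 3 applies to $F+1/K$ with $\beta=\kappa$. So boundary values $F(s)$ exist a.e. Put $v=\operatorname{Re}F(\cdot)\ge0$. Then $v\in L^1(ds/(1+s^2))$, and taking real parts in the Poisson representation, $P_\varepsilon*V=P_\varepsilon*v$. For $\varphi\in C_c(\mathbb R)$, Fubini and evenness of $P_\varepsilon$ give
$$\int(P_\varepsilon*\varphi)\,dV=\int\varphi\,(P_\varepsilon*V)\,ds=\int\varphi\,(P_\varepsilon*v)\,ds=\int(P_\varepsilon*\varphi)\,v\,ds .$$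
If $\varphi$ is supported in $[-\rho,\rho]$ and $\varepsilon\le1$, then $|P_\varepsilon*\varphi|\le\sup|\varphi|$, and for $|s|\ge2\rho$ we have $|P_\varepsilon*\varphi(s)|\le\frac{4}{\pi s^2}\int|\varphi|$. So $|P_\varepsilon*\varphi(s)|\le C_\varphi/(1+s^2)$. As $\varepsilon\downarrow0$, $P_\varepsilon*\varphi\to\varphi$, and dominated convergence on both sides gives $\int\varphi\,dV=\int\varphi v\,ds$. So $V=v\,ds$, and $v\in L^1(ds)$ with $\int v=1/\lambda$.

**Step 2: the bound.** We have $v\le|F(s)+1/K|$ and $|F(i)|\le V(\mathbb R)/\pi=1/(\pi\lambda)$, since $|i-t|\ge1$. So (8) is (7) for $G=F+1/K$.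

**Step 3: the imaginary part on the boundary.** Let $\varepsilon\downarrow0$ in (5). The first term tends to $\operatorname{Im}F(s)$ a.e.; $P_\varepsilon*(av)\to av$ a.e. since $av\in L^1$; $N_\varepsilon*\nu(s)\to\nu((-\infty,s])$ off the countably many atoms of $\nu$; $N_\varepsilon*V(s)\to W(s)$. This is (9). $\square$

## 6. Subtracting and pairing: both stop at $K=1$

Formula (9) describes every solution. How could it give uniqueness?

*Subtract.* Let $F_1,F_2$ come from two solutions with the same $a$, $\nu$, $\lambda$. Then $\Phi=F_1-F_2$ satisfies $\operatorname{Im}\Phi=-a\operatorname{Re}\Phi-\lambda(W_1-W_2)$ on the boundary, and one wants $\Phi=0$. Near a jump of $a$, integrability may be all one has, and here is what it has to exclude. Let $a=K\operatorname{sgn}x$ and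
$$\Phi_0(z)=e^{-i\kappa}z^{\alpha},\qquad\alpha=\frac{2\kappa}\pi-1\in(-1,0).$$
For $s>0$, $\Phi_0(s)=s^\alpha e^{-i\kappa}$; for $s<0$, $\Phi_0(s)=|s|^\alpha e^{i(\pi\alpha-\kappa)}=-|s|^\alpha e^{i\kappa}$. In both cases $\operatorname{Im}\Phi_0=-a\operatorname{Re}\Phi_0$, and $\operatorname{Re}\Phi_0(s)=\cos\kappa\,\operatorname{sgn}(s)|s|^\alpha$ is a signed, integrable profile near $0$. It lies in $L^q$ near $0$ exactly if $q<\pi/(\pi-2\kappa)$, while (8) gives the exponents $q<\pi/(2\kappa)$. If $\kappa<\pi/4$, some exponent of (8) excludes the profile. If $\kappa\ge\pi/4$, that is $K\ge1$, then $\pi/(2\kappa)\le\pi/(\pi-2\kappa)$ and no exponent of (8) excludes it. The difference $\Phi$ has lost the positivity that gave each $F_i$ its sector.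

*Pair.* So we look for an argument that keeps each solution's positivity. Formally, a density $p$ of $x(t)$ satisfies $\partial_tp=\mathcal Lp-(ap)'$, so its distribution function $H$ satisfies $\partial_tH=\mathcal LH-aH'$. This is the *backward* equation for the drift $-a$. It suggests
$$P(x(t)\le y\mid x(0)=x)=P(Y(t)\ge x\mid Y(0)=y),\qquad Y\text{ with drift }-a .$$
For $a\equiv b$ this is correct: $P(x+l(t)+bt\le y)=P(y-l(t)-bt\ge x)$, and $-l$ has the law of $l$. If we could prove such an identity for *any* $x(\cdot)$ and *any* $Y(\cdot)$, the right side would not know which solution $x(\cdot)$ we took, and uniqueness would follow.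

Let $F$ belong to $x(\cdot)$ with drift $a$, and let $\tilde F$ (with $\tilde v,\tilde g,\tilde W$) belong to $Y(\cdot)$ with drift $-a$ and the same $\lambda$. By (9),
$$F=v+i(g-av),\qquad\tilde F=\tilde v+i(\tilde g+a\tilde v),\qquad\operatorname{Im}(F\tilde F)=\tilde v\,g+v\,\tilde g . \qquad (10)$$
The drift has canceled. Since $|F(ir)|,|\tilde F(ir)|\le1/(\pi\lambda r)$, the product decays like $r^{-2}$ along the imaginary axis. If $F\tilde F$ is the Poisson integral of its boundary values, then this decay will force $\int(\tilde vg+v\tilde g)\,ds=0$, which is the wanted identity in disguise.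

Is it the Poisson integral? By Lemma 3 the transplants of $F+A$ and $\tilde F+A$ are in $H^q$ for $q<\pi/(2\kappa)$, so by Hölder their product is in $H^{q/2}$. If $2<\pi/(2\kappa)$, that is $K<1$, we can take $q>2$ and are done. If $K\ge1$, Hölder gives only exponents $q/2<\pi/(4\kappa)\le1$, and below exponent $1$ a hidden point mass as in $i/z$ is not excluded. The same can be seen from arguments: the product of two functions with arguments up to $\kappa$ has arguments up to $2\kappa$, which passes $\pi/2$ exactly when $K$ passes $1$.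

What both counts ignore is that on the boundary the two factors are tilted in *opposite* directions. Where $v(s)$ is large, $F(s)\approx v(1-ia)$ has argument near $-\arctan a$, and where $\tilde v(s)$ is large, $\tilde F(s)\approx\tilde v(1+ia)$ has argument near $+\arctan a$. So the boundary argument of the product should be at most about $\kappa$, not $2\kappa$. The boundary argument must then be brought inside, and Lemma 3 does this after a square root.

## 7. Duality between any solution for $a$ and any solution for $-a$

**Proposition 5.** Let $x(\cdot)$ be any solution with drift $a$ and initial law $\nu$, and let $Y(\cdot)$ be any solution with drift $-a$ and $Y(0)=y$. Then for all $\lambda>0$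
$$\int_0^\infty e^{-\lambda t}P(x(t)\le y)\,dt=\int\nu(dx)\int_0^\infty e^{-\lambda t}P(Y(t)\ge x)\,dt. \qquad (11)$$

*Proof.* Let $V,v,W,g,F$ belong to $x(\cdot)$ and $\tilde V,\tilde v,\tilde W,\tilde g,\tilde F$ to $Y(\cdot)$ (drift $-a$, initial law $\delta_y$). Then (10) holds a.e. on $\mathbb R$. Choose $A\ge1/K$ so large that, with $\tau=\arctan(1/A)$,
$$\kappa':=\kappa+2\tau<\frac\pi2,$$
and put $R=(F+A)(\tilde F+A)$. By Lemma 2, $R$ is zero-free in $\mathbb H$, and $\arg R=\arg(F+A)+\arg(\tilde F+A)$ with $|\arg R|\le2\kappa<\pi$.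

**Step 1: on the boundary, $|\arg R|\le\kappa'$.** Fix a generic $s$ and let $\eta=\arctan a(s)\in[-\kappa,\kappa]$. Since $1\mp ia=e^{\mp i\eta}/\cos\eta$,
$$F+A=\frac v{\cos\eta}\,e^{-i\eta}+(A+ig),\qquad\tilde F+A=\frac{\tilde v}{\cos\eta}\,e^{i\eta}+(A+i\tilde g).$$
As $|g|,|\tilde g|\le1$, the vectors $A+ig$, $A+i\tilde g$ have arguments in $[-\tau,\tau]$. Let $\eta\ge0$. The cone of arguments in $[-\eta-\tau,\tau]$ has opening $\eta+2\tau<\pi$, so it is convex, and it contains both summands of $F+A$. Hence $\arg(F+A)\in[-\eta-\tau,\tau]$. In the same way $\arg(\tilde F+A)\in[-\tau,\eta+\tau]$. Adding, $\arg R(s)\in[-\eta-2\tau,\eta+2\tau]$. If $\eta<0$, the two intervals are interchanged, with $|\eta|$ in place of $\eta$. In all cases $|\arg R(s)|\le|\eta|+2\tau\le\kappa'$.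

**Step 2: bring the bound into the half-plane.** A priori $|\arg R|\le2\kappa$ may exceed $\pi/2$, so Lemma 3 does not apply to $R$ yet. But the principal root $\sqrt R$ is analytic and zero-free with $|\arg\sqrt R|\le\kappa<\pi/2$, so Lemma 3 applies to $\sqrt R$ with $\beta=\kappa$. Since $|R(s)|\ge A^2>0$ and $|\arg R(s)|\le\kappa'<\pi$, the boundary values of $\sqrt R$ are the principal roots of $R(s)$, and $|\arg\sqrt R(s)|\le\kappa'/2<\pi/2$ a.e. By the last part of Lemma 3, $|\arg\sqrt R|\le\kappa'/2$ in $\mathbb H$. That is, $|\arg R|\le\kappa'<\pi/2$ in $\mathbb H$.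

**Step 3: $F\tilde F$ is the Poisson integral of its boundary values.** Now Lemma 3 applies to $R$ itself with $\beta=\kappa'$, so $R$ is the Poisson integral of its boundary values. The same holds for $F+A$ and $\tilde F+A$ (Lemma 3 with $\beta=\kappa$) and trivially for constants. Hence it holds for
$$F\tilde F=R-A(F+A)-A(\tilde F+A)+A^2 .$$

**Step 4: decay at infinity gives one scalar identity.** By (10) the boundary values of $\operatorname{Im}(F\tilde F)$ are $j:=\tilde vg+v\tilde g$, and $|j|\le v+\tilde v\in L^1(ds)$. So by dominated convergence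
$$\pi r\operatorname{Im}(F\tilde F)(ir)=\int\frac{r^2}{s^2+r^2}\,j(s)\,ds\longrightarrow\int j\,ds\qquad(r\to\infty).$$
The left side is at most $\pi r(\pi\lambda r)^{-2}\to0$ in absolute value, because $|ir-t|\ge r$. Hence $\int j\,ds=0$.

**Step 5: read the identity.** Here $g(s)=\nu((-\infty,s])-\lambda W(s)$ and $\tilde g(s)=1_{\{s\ge y\}}-\lambda\tilde W(s)$. The functions $W,\tilde W$ are absolutely continuous, nondecreasing and bounded, so $\int(\tilde vW+v\tilde W)\,ds=\int(W\tilde W)'\,ds=\lambda^{-2}$. By Fubini $\int\tilde v(s)\nu((-\infty,s])\,ds=\int\nu(dx)\tilde V([x,\infty))$. Therefore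
$$0=\int j\,ds=\int\nu(dx)\,\tilde V([x,\infty))+V([y,\infty))-\lambda\cdot\lambda^{-2}.$$
As $V(\mathbb R)=1/\lambda$ and $V$ has no atoms, $V((-\infty,y])=\int\nu(dx)\tilde V([x,\infty))$, which is (11). $\square$

## 8. Existence by mollifying the drift

Identity (11) needs at least one solution for $-a$. We construct solutions by approximation. The bound (8), which is uniform over all drifts bounded by $K$, lets us pass to the limit in a discontinuous $a$.

**Proposition 6.** For every Borel $a$ with $|a|\le K$ and every $x\in\mathbb R$ there is a solution with $x(0)=x$.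

*Proof.* **Step 1: approximate solutions and a limit.** Let $a_n=a*\rho_n$ with smooth $\rho_n\ge0$, $\int\rho_n=1$, supported in $[-1/n,1/n]$. Then $a_n$ is Lipschitz, $|a_n|\le K$, and $a_n\to a$ a.e. Let $l$ be a Cauchy process on some space. Pathwise Picard iteration gives a unique continuous $A^n$ with $A^n(t)=\int_0^ta_n(x+l(s)+A^n(s))\,ds$, and $A^n(t)$ is a measurable functional of $(l(s))_{s\le t}$. The law of $l$ on the Skorokhod space $D=D[0,\infty)$ is fixed, and $A^n$ lies in the compact set of $K$-Lipschitz functions vanishing at $0$ in $C=C[0,\infty)$. So the laws of $(l,A^n)$ on the Polish space $D\times C$ are tight. By the Prokhorov and Skorokhod theorems, along a subsequence and on a new space, there are copies $(l^n,A^n)$ of these pairs with $l^n\to\hat l$ in $D$ and $A^n\to\hat A$ locally uniformly, a.s. The integral equation for $A^n$ is a measurable property of the pair, so it holds for the copies. Put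
$$x^n=x+l^n+A^n,\qquad\hat x=x+\hat l+\hat A .$$
Convergence in $D$ implies convergence at the continuity points of the limit, and $\hat l$ has countably many jumps. So a.s. $x^n(s)\to\hat x(s)$ for a.e. $s$.

**Step 2: an occupation bound that survives the limit.** Fix $T,\rho>0$ and $q\in(1,\pi/(2\kappa))$ with $1/q+1/q'=1$. Each $x^n$ is a solution with drift $a_n$, $|a_n|\le K$; let $v_n$ be its resolvent density for $\lambda=1$. For Borel $f\ge0$ vanishing off $(-\rho,\rho)$, (8) and Hölder give
$$E\int_0^Tf(x^n(s))\,ds\le e^T\int fv_n\,ds\le C\|f\|_{L^{q'}},\qquad C=C(T,\rho,K,q), \qquad (12)$$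
with $C$ independent of $n$. For $f\ge0$ in $C_c((-\rho,\rho))$, bounded convergence passes (12) to $\hat x$. So the occupation measure $B\mapsto E\int_0^T1_B(\hat x(s))\,ds$ on $(-\rho,\rho)$ defines a functional on $C_c((-\rho,\rho))$ bounded in the $L^{q'}$ norm. Since $C_c$ is dense in $L^{q'}$, Riesz representation gives this measure a density in $L^q(-\rho,\rho)$ of norm at most $C$. Hence (12) holds for $\hat x$ and *all* Borel $f\ge0$ vanishing off $(-\rho,\rho)$.

**Step 3: $\hat A(t)=\int_0^ta(\hat x)\,ds$.** For $t\le T$ and any $m$,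
$$E\Big|A^n(t)-\int_0^ta(\hat x)\,ds\Big|\le E\int_0^T|a_n-a_m|(x^n)\,ds+E\int_0^T|a_m(x^n)-a_m(\hat x)|\,ds+E\int_0^T|a_m-a|(\hat x)\,ds .$$
Let $p_\rho=P(\sup_{s\le T}|l(s)|\ge\rho-|x|-KT)$. It does not depend on $n$, and $p_\rho\to0$ as $\rho\to\infty$. Since $|x^n(s)|\le|x|+|l^n(s)|+KT$, off an event of probability at most $p_\rho$ the path $x^n$ stays in $(-\rho,\rho)$ on $[0,T]$; the same holds for $\hat x$. So by (12) the first and third terms are at most $C\|a_n-a_m\|_{L^{q'}(-\rho,\rho)}+2KTp_\rho$ and $C\|a_m-a\|_{L^{q'}(-\rho,\rho)}+2KTp_\rho$. The second tends to $0$ as $n\to\infty$, because $a_m$ is bounded and continuous. Let $n\to\infty$, then $m\to\infty$, then $\rho\to\infty$; bounded convergence gives $a_m\to a$ in $L^{q'}(-\rho,\rho)$, as $q'<\infty$. Since $A^n(t)\to\hat A(t)$ with $|A^n(t)|\le KT$, we get $\hat A(t)=\int_0^ta(\hat x(s))\,ds$ a.s. for each $t\le T$. By continuity in $t$ and since $T$ is arbitrary, it holds a.s. for all $t$.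

**Step 4: $\hat l$ satisfies (2) for a filtration that carries $\hat x$.** Let $\hat{\mathcal F}_t=\sigma(\hat l(s),\hat x(s):s\le t)=\sigma(\hat l(s),\hat A(s):s\le t)$. For $s_1,\dots,s_k\le s<t$ and bounded continuous $h_j$,
$$E\Big[e^{i\xi(l^n(t)-l^n(s))}\prod_jh_j(l^n(s_j),A^n(s_j))\Big]=e^{-(t-s)|\xi|}\,E\Big[\prod_jh_j(l^n(s_j),A^n(s_j))\Big],$$
because on the original space $A^n(s_j)$ is a functional of $l$ up to time $s_j\le s$. The process $\hat l$ has the law of a Cauchy process, so it has no fixed discontinuities, and $l^n(r)\to\hat l(r)$ a.s. for each fixed $r$. The identity passes to the limit by bounded convergence. A monotone class argument gives $E\{e^{i\xi(\hat l(t)-\hat l(s))}\mid\hat{\mathcal F}_s\}=e^{-(t-s)|\xi|}$. So $(\hat x,\hat l,\hat{\mathcal F}_t)$ is a solution with $\hat x(0)=x$. $\square$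

## 9. Duality forces uniqueness in law

For each rational $y$ fix one solution $Y^y$ with drift $-a$ and $Y^y(0)=y$; it exists by Proposition 6 applied to $-a$. Let $x^1(\cdot),x^2(\cdot)$ be solutions with drift $a$ and $x^i(0)=x$, on $(\Omega^i,\mathcal F^i,P^i;\mathcal F^i_t)$ with Lévy processes $l^i$. We show by induction on $k$ that their finite-dimensional laws at times $0=t_1<\dots<t_k$ agree. For $k=1$ this is trivial. Assume it for $t_1<\dots<t_k$.

**Step 1: restart after conditioning on the past.** Let $s=t_k$ and $B^i=\{x^i(t_j)\in A_j,\ j\le k\}\in\mathcal F^i_s$ with Borel $A_j$. By hypothesis $P^1(B^1)=P^2(B^2)$; suppose this is positive, as otherwise there is nothing to prove. Under $P^i(\cdot\mid B^i)$ with filtration $(\mathcal F^i_{s+t})_{t\ge0}$, the process $x^i(s+\cdot)$ with underlying process $l^i(s+\cdot)-l^i(s)$ is again a solution with drift $a$. Indeed for $t<t'$ and $C\in\mathcal F^i_{s+t}$ we have $C\cap B^i\in\mathcal F^i_{s+t}$, so by (2)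
$$E^i\big[e^{i\xi(l^i(s+t')-l^i(s+t))}1_C\mid B^i\big]=e^{(t'-t)\psi(\xi)}P^i(C\mid B^i).$$
Its initial law $\nu=P^i(x^i(s)\in\cdot\mid B^i)$ is the same for $i=1,2$ by the induction hypothesis.

**Step 2: compare through the common dual solutions.** By (11), for rational $y$ the Laplace transform of $t\mapsto P^i(x^i(s+t)\le y\mid B^i)$ is
$$\int\nu(dx)\int_0^\infty e^{-\lambda t}P(Y^y(t)\ge x)\,dt\qquad\text{for all }\lambda>0,$$
which does not depend on $i$. So for a.e. $t>0$ the numbers $P^i(x^i(s+t)\le y\mid B^i)$, $i=1,2$, agree for all rational $y$. That is, the conditional laws of $x^1(s+t)$ and $x^2(s+t)$ agree for all $t$ in a set of full measure.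

**Step 3: all times.** For arbitrary $t>0$ choose $t_n\downarrow t$ in that set. Then $x^i(s+t_n)\to x^i(s+t)$ a.s., so the conditional laws converge weakly and agree for $t$ too. Since the $A_j$ were arbitrary, this is the claim for $t_1<\dots<t_k<s+t$.

So the finite-dimensional laws, hence the laws of $x^1(\cdot)$ and $x^2(\cdot)$, coincide. With Proposition 6 this proves Theorem A. $\blacksquare$

## 10. Siegmund duality, Feller property, sharp exponents, other drivers

The following complements are not needed for Theorem A. Let $P^a_x$ be the law of the unique solution from $x$ with drift $a$.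

**Theorem B.** Let $\psi=-c|\xi|$, $|a|\le K$ with $K>0$, $\kappa=\arctan(K/c)$.

1. *(Siegmund duality)* For all $t>0$ and $x,y\in\mathbb R$: $P^a_x(x(t)=y)=0$ and $P^a_x(x(t)\le y)=P^{-a}_y(x(t)\ge x)$.
2. The solutions form a strong Markov process with a stochastically monotone semigroup $P_t$ that maps $C_b\to C_b$ and is Feller on $C_0$. Its resolvent maps bounded Borel functions into $C_b$.
3. *(Sharp integrability)* For every solution and every $\lambda>0$ the resolvent measure has a density in $L^q_{loc}$ for every $q<\pi/(2\kappa)$. For $a=-K\operatorname{sgn}x$ and $x(0)=0$ the density is not in $L^q$ near $0$ for any $q\ge\pi/(2\kappa)$.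
4. *(Other drivers)* Existence and uniqueness for every bounded Borel $a$ hold for every exponent $\psi(\xi)=i\gamma\xi-c|\xi|+\int(e^{i\xi z}-1)\mu(dz)$ with $c>0$, $\gamma\in\mathbb R$ and $\mu$ a finite signed measure on $\mathbb R\setminus\{0\}$ such that $\frac{c\,dz}{\pi z^2}+\mu\ge0$.

By the time change of Section 2 we take $c=1$ (in part 4 it also rescales $\gamma,\mu$ by $1/c$; the resolvent measure of $x(\cdot)$ at $\lambda$ is $1/c$ times that of $x(\cdot/c)$ at $\lambda/c$). Here $\operatorname{sgn}0=0$.

**Proof of part 1.** The first claim is Lemma 1. By (11) with $\nu=\delta_x$ and uniqueness of Laplace transforms, the second holds for a.e. $t$. If $t_n\downarrow t>0$, then $x(t_n)\to x(t)$ a.s., and $P^a_x(x(t)=y)=0$, so $P^a_x(x(t_n)\le y)\to P^a_x(x(t)\le y)$; the right side is likewise right continuous in $t$. So it holds for all $t>0$. $\square$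

**Proof of part 2.** **Step 1: monotonicity and continuity of $P_t$.** By part 1, $x\mapsto P^a_x(x(t)\le y)=P^{-a}_y(x(t)\ge x)$ is nonincreasing, and it is continuous because the law of $x(t)$ under $P^{-a}_y$ has no atoms. So $P_t$ is stochastically monotone. The distribution functions converge at every $y$ as the starting point converges, so the laws converge weakly, and $P_tC_b\subset C_b$. Since $|x(t)-x|\le|l(t)|+Kt$ with the law of $l(t)$ fixed, $|x(t)|\to\infty$ in probability as $|x|\to\infty$, so $P_tC_0\subset C_0$. For $f\in C_0$, $P_tf(x)\to f(x)$ as $t\downarrow0$ by right continuity of paths. For a positive contraction semigroup on $C_0$, pointwise convergence implies strong continuity, so the Feller property follows once the semigroup property is known.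

**Step 2: Markov property.** Let $x(\cdot)$ be a solution, $B\in\mathcal F_s$, $P(B)>0$, and let $\nu_B$ be the conditional law of $x(s)$ given $B$. As in Section 9, $x(s+\cdot)$ under $P(\cdot\mid B)$ is a solution with initial law $\nu_B$. By (11) and part 1, for a.e. $t$ and all rational $y$,
$$P(x(s+t)\le y\mid B)=\int\nu_B(dx)\,P^{-a}_y(x(t)\ge x)=\int\nu_B(dx)\,P^a_x(x(t)\le y).$$
So for a.e. $t$ and all $f\in C_b$, $E[f(x(s+t));B]=E[P_tf(x(s));B]$. Both sides are right continuous in $t$, so this holds for all $t$. Hence $E[f(x(s+t))\mid\mathcal F_s]=P_tf(x(s))$. Taking expectations under $P^a_x$ gives $P_{s+t}=P_sP_t$. A càdlàg Markov process with a Feller semigroup is strong Markov.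

**Step 3: the resolvent.** Let $x_n\to x$. Since $P_tC_b\subset C_b$, the resolvent measures from $x_n$ converge weakly to that from $x$; all have mass $1/\lambda$, so they are tight. By (8), whose right side does not depend on the starting point, their densities are bounded in $L^q(-\rho,\rho)$ for some $q>1$. As $C_c((-\rho,\rho))$ is dense in $L^{q'}(-\rho,\rho)$, they converge weakly in $L^q(-\rho,\rho)$. So the integrals of $f1_{(-\rho,\rho)}$ converge for bounded Borel $f$, and tightness removes the cutoff. $\square$

**Proof of part 3.** The positive statement is Lemma 4 (for $q\le1$ it follows from $v\in L^1$). Now let $a=-K\operatorname{sgn}x$, $x(0)=0$.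

**Step 1: the argument of $F$ on the boundary.** Since $a$ is odd, $-x(\cdot)$ with $-l$ is also a solution from $0$. By uniqueness $x(\cdot)$ and $-x(\cdot)$ have the same law, so $v$ may be taken even. By (9), $F(s)=v+i(g+K\operatorname{sgn}(s)v)$ with $g(s)=1_{\{s\ge0\}}-\lambda W(s)$, so $g\ge0$ for $s>0$ and $g\le0$ for $s<0$. The transplant of $F=(F+1/K)-1/K$ to the disc is a nonzero $H^q$ function, so $F(s)\ne0$ a.e. For $s>0$, $F(s)=v(1+iK)+ig$ is a combination of $e^{i\kappa}$ and $i$ with nonnegative coefficients, so $\theta(s):=\arg F(s)\in[\kappa,\pi/2]$. For $s<0$ likewise $\theta(s)\in[-\pi/2,-\kappa]$.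

**Step 2: a lower bound for $F$ near $0$.** In $\mathbb H$ write $\log F=u+i\theta$; here $|\theta|<\pi/2$ since $\operatorname{Re}F>0$. The bounded harmonic function $\theta$ is the Poisson integral of $\theta(s)$. By the Cauchy–Riemann equations and $s\,\theta(s)\ge\kappa|s|$,
$$\frac d{dy}\log|F(iy)|=-\partial_x\theta(iy)=-\int\frac{2ys}{\pi(s^2+y^2)^2}\,\theta(s)\,ds\le-\frac{2\kappa}\pi\int_0^\infty\frac{2ys\,ds}{(s^2+y^2)^2}=-\frac{2\kappa}{\pi y}.$$
Integrating from $y$ to $1$, $|F(iy)|\ge|F(i)|\,y^{-2\kappa/\pi}$ for $0<y<1$.

**Step 3: an upper bound if $v\in L^q$ near $0$.** Since $v$ is even, $Q_y*V(0)=0$ and $F(iy)=\int P_y(s)v(s)\,ds$. Suppose $v\in L^q(-\delta_0,\delta_0)$ with $q\ge\pi/(2\kappa)>1$. As $\|P_y\|_{L^{q'}}=y^{-1/q}\|P_1\|_{L^{q'}}$ and $P_y(s)\le\frac y{\pi\delta^2}$ for $|s|\ge\delta$, Hölder gives for $\delta<\delta_0$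
$$F(iy)\le\|P_1\|_{L^{q'}}\,y^{-1/q}\,\|v\|_{L^q(-\delta,\delta)}+\frac y{\pi\delta^2\lambda}.$$
Multiply by $y^{1/q}$, let $y\to0$ and then $\delta\to0$: $y^{1/q}F(iy)\to0$. But $1/q\le2\kappa/\pi$, so by Step 2 $y^{1/q}F(iy)\ge|F(i)|>0$ for $0<y<1$, a contradiction. $\square$

**Proof of part 4.** **Step 1: set up the dual pair.** Writing $l(t)=\gamma t+l^0(t)$, we absorb $\gamma$ into $a$; so $\gamma=0$, and $K$ bounds the new drift. The Lévy measure is $\frac{dz}{\pi z^2}+\mu$. We pair the equation for $a$ with exponent $\psi(\xi)$ with the equation for $-a$ with exponent $\psi(-\xi)$, that is, with $\mu$ replaced by its reflection; the latter is of the same kind.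

**Step 2: the half-plane identity.** Relative to the truncation $1_{|z|\le1}$ the process has the extra drift $\int_{|z|\le1}z\,\mu(dz)$, which cancels the $\mu$-part of the compensating term. So in (6) $\mathcal L\varphi$ gains exactly $\int(\varphi(\cdot+z)-\varphi)\,\mu(dz)$, and the martingale is still in $L^2$ because $\int(1\wedge z^2)\big(\frac{dz}{\pi z^2}+\mu(dz)\big)<\infty$. For $\varphi(t)=N_\varepsilon(s-t)$ we have $\varphi(t+z)=N_\varepsilon(s-z-t)$. So (5) holds with
$$g_\varepsilon(s)=N_\varepsilon*\nu(s)-\lambda N_\varepsilon*V(s)+\int\big[N_\varepsilon*V(s-z)-N_\varepsilon*V(s)\big]\mu(dz),\qquad|g_\varepsilon|\le M:=1+\frac{\|\mu\|}\lambda ,$$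
because $N_\varepsilon*V$ takes values in $[0,1/\lambda]$. Hence $|\operatorname{Im}F|\le K\operatorname{Re}F+M$, and $|\arg(F+A)|\le\kappa$ for $A\ge M/K$. Lemma 4 holds with $1/K$ replaced by $M/K$ in (8), and, by dominated convergence in the $\mu$-integral, (9) holds with
$$g(s)=\nu((-\infty,s])-\lambda W(s)+\int[W(s-z)-W(s)]\,\mu(dz),\qquad|g|\le M.$$
For the dual solution, with reflected $\mu$,
$$\tilde g(s)=1_{\{s\ge y\}}-\lambda\tilde W(s)+\int[\tilde W(s+z)-\tilde W(s)]\,\mu(dz),\qquad|\tilde g|\le M.$$

**Step 3: duality.** Steps 1–4 of the proof of Proposition 5 go through with $A\ge M/K$, $\tau=\arctan(M/A)$ and $A$ so large that $\kappa+2\tau<\pi/2$, and with $|j|\le M(v+\tilde v)$. So $\int j\,ds=0$. The new terms in $\int j\,ds$ are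
$$\int\mu(dz)\Big\{\int[\tilde v(s)W(s-z)+v(s)\tilde W(s+z)]\,ds-\int[\tilde v(s)W(s)+v(s)\tilde W(s)]\,ds\Big\}.$$
Substituting $s\to s-z$ in the second summand, for each $z$,
$$\int[\tilde v(s)W(s-z)+v(s)\tilde W(s+z)]\,ds=\int\frac d{ds}\big[W(s-z)\tilde W(s)\big]ds=\lambda^{-2}=\int(W\tilde W)'\,ds .$$
So the new terms vanish, and (11) holds for the pair.

**Step 4: existence and uniqueness.** Section 8 used only the bound (8) uniformly over drifts bounded by $K$ (now with $M/K$, for $\lambda=1$), the fixed law of $l$, its independent increments, and the absence of fixed discontinuities; in its Step 4 the factor $e^{-(t-s)|\xi|}$ becomes $e^{(t-s)\psi(\xi)}$. Section 9 used only (11) and existence for the dual equation, which is of the same kind. Both carry over. $\blacksquare$
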